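
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Finite semigroups outside the $HSP_f$-closure\\ of the finitely based ones}


\begin{abstract}
A finite semigroup is essentially infinitely based if every locally finite variety containing it fails to be finitely based. We show that a finite semigroup may fail to be essentially infinitely based and still not be a homomorphic image of a subsemigroup of a finite direct product of finite finitely based semigroups. The example is the monoid $U_6$ of all $6\times 6$ Boolean upper triangular matrices with unit diagonal. This answers a question of Sapir in the negative.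
\end{abstract}

\section{The question and the answer}

A semigroup is \emph{finitely based} (f.b.) if all its identities follow from finitely many of them, and a variety is finitely based if it can be defined by finitely many identities. Let FFB be the class of all finite f.b.\ semigroups. A variety is \emph{locally finite} if its finitely generated members are finite. The variety $\mathrm{var}\,S$ generated by a finite semigroup $S$ is always locally finite.

If a finite semigroup $S$ is not finitely based, it may still lie in some larger variety that is both locally finite and finitely based. If even this fails, that is, if every locally finite variety containing $S$ is not finitely based, then $S$ is called \emph{essentially infinitely based}.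

Let $H$, $S$, $P_f$ denote taking homomorphic images, subsemigroups and finite direct products. The \emph{$HSP_f$-closure} of a class $\mathcal K$ of finite semigroups is the smallest class containing $\mathcal K$ and closed under these operators; it consists of the homomorphic images of subsemigroups of finite direct products of members of $\mathcal K$. It is known that the class of finite semigroups that are not essentially infinitely based is $HSP_f$-closed. It contains FFB, since a finite f.b.\ semigroup $T$ lies in the locally finite f.b.\ variety $\mathrm{var}\,T$. Hence it contains the $HSP_f$-closure of FFB.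

\begin{question}[Sapir, Question 11.2 in \cite{survey}]
Does the $HSP_f$-closure of FFB coincide with the class of finite semigroups that are not essentially infinitely based?
\end{question}

\noindent(The question speaks of semigroups ``which are not essentially finitely based''; this means not essentially infinitely based in the above sense.)

To see where the difficulty lies, let $S$ be finite and not essentially infinitely based, and let $\mathcal V$ be a locally finite f.b.\ variety containing $S$. If $\mathcal V=\mathrm{var}\,T$ for a finite semigroup $T$, then $T\in\mathrm{FFB}$ and $S\in HSP_f(T)$. But $\mathcal V$ need not be generated by a finite semigroup, and we shall see that this cannot always be repaired by choosing another $\mathcal V$, nor by combining several finite f.b.\ semigroups.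

To show that a semigroup lies outside a closure, one needs a property which passes through $H$, $S$ and $P_f$. Ours is the eventual validity of a sequence of identities. For $r\ge1$ let $n=r!$, let $D_r$ be the product, in some fixed order, of all nonempty words over $\{x,y\}$ of length at most $r!$, and put
\[
I_r:\qquad D_r\,t_1\,xyx^{n+1}\,t_2\,x^{n+1}yx\,t_3\,D_r\;=\;D_r\,t_1\,x^{n+1}yx\,t_2\,xyx^{n+1}\,t_3\,D_r .
\]
In words: the letters $t_1,t_2,t_3$, which occur once, mark off two blocks. In the first block $y$ moves from near the left end to near the right end, and in the second block it moves the opposite way. The outer words $D_r$ contain every short word in $x,y$ as a factor, so whatever an identity requires outside the blocks is available there.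

\begin{theorem}\label{thm:necessary}
If a monoid $S$ belongs to the $HSP_f$-closure of FFB, then there is $r_0$ such that $S$ satisfies $I_r$ for all $r\ge r_0$.
\end{theorem}

For $m\ge1$ let $U_{m+1}$ be the monoid of all Boolean upper triangular $(m+1)\times(m+1)$ matrices with $1$'s on the diagonal. (The entries are $0$ and $1$, and $1+1=1$.)

\begin{theorem}\label{thm:answer}
The monoid $U_6$ satisfies no identity $I_r$, and it lies in a finitely based locally finite semigroup variety. Hence $U_6$ is not essentially infinitely based and is not in the $HSP_f$-closure of FFB. The answer to the question is negative.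
\end{theorem}

Theorem~\ref{thm:necessary} is proved in two steps. First, if $T$ is finite and f.b., then a monoid $M\in\mathrm{var}\,T$ must satisfy a nontrivial identity one side of which is a \emph{special} word, one in which repetitions are always separated by letters occurring once (Sections \ref{sec:word}--\ref{sec:key}). Second, in a finite monoid any such identity forces $I_r$ for all large $r$ (Section~\ref{sec:Ir}). For Theorem~\ref{thm:answer} we use the fact that $U_{m+1}$ records exactly the scattered subwords of length at most $m$ (Section~\ref{sec:U}), and we write down a locally finite f.b.\ variety containing $U_{m+1}$ (Section~\ref{sec:variety}). Section~\ref{sec:more} gives stronger versions, among them a statement about $U_5$.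

The one result that we quote beyond textbook facts concerns the \emph{Brandt monoid} $B_2^1$, which consists of the four $2\times2$ matrix units, $0$ and $1$.

\begin{theorem}[Sapir \cite{sapir}]\label{thm:sapir}
The Brandt monoid $B_2^1$ is essentially infinitely based.
\end{theorem}

\section{Conventions}

\textbf{Words.} $X^*$ and $X^+$ are the free monoid and the free semigroup on a countable alphabet $X$. For a word $w$, $|w|$ is its length, $c(w)$ the set of its letters and $\mathrm{occ}_z(w)$ the number of occurrences of $z$ in $w$. A \emph{factor} is contiguous; a \emph{subword} is scattered. A letter is \emph{linear} in $w$ if it occurs exactly once in $w$.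

A word $s\in X^*$ is \emph{special} if between any two occurrences of the same letter in $s$ there is an occurrence of a letter that is linear in $s$. Equivalently,
\[
s=a_0t_1a_1\cdots t_la_l,
\]
where $t_1,\dots,t_l$ are all the linear letters of $s$ and every letter occurs at most once in each $a_i$. The empty word is special.

\medskip\noindent
\textbf{Identities.} In a monoid $M$ we evaluate the empty word as $1$, and write $M\models s=t$ for $s,t\in X^*$ if $s$ and $t$ take equal values in $M$ under all substitutions. If $M\models s=t$, then $M$ satisfies every identity obtained from $s=t$ by deleting all occurrences of some letters (substitute $1$ for them). A word $s\in X^*$ is an \emph{isoterm} for $M$ if $M\models s=t$ with $t\in X^*$ implies $t=s$.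

Completeness of equational logic says: if an identity $u=v$ follows from a set $\Sigma$ of semigroup identities, then there are words $u=u_0,u_1,\dots,u_q=v$ such that for each $i<q$ we have $u_i=a\varphi(s)b$ and $u_{i+1}=a\varphi(t)b$, where $a,b\in X^*$, $\varphi$ is an endomorphism of $X^+$, and $s=t$ or $t=s$ is in $\Sigma$. If $T$ is a finite semigroup, then every finite member of $\mathrm{var}\,T$ is in $HSP_f(T)$.

\medskip\noindent
\textbf{Powers.} If $|S|\le r$, then $z^{r!}$ is idempotent for every $z\in S$. Indeed $z^i=z^{i+p}$ for some $i,p$ with $1\le i,p\le r$, and $r!\ge i$ is a multiple of $p$, so $z^{r!}=z^{2\cdot r!}$.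

\medskip\noindent
\textbf{Green's relations.} Let $N$ be a finite monoid. We write $z\le_{\mathcal J}w$ if $z\in NwN$; $J_z$, $L_z$, $R_z$, $H_z$ are the Green classes of $z$. We use the following facts.
\begin{enumerate}
\item[(G1)] $\mathcal J=\mathcal D$. If $zw\,\mathcal J\,z$, then $zw\,\mathcal R\,z$; if $wz\,\mathcal J\,z$, then $wz\,\mathcal L\,z$.
\item[(G2)] A $\mathcal J$-class is \emph{regular} if it contains an idempotent. Then each of its $\mathcal L$-classes and each of its $\mathcal R$-classes contains an idempotent. If $h$ is idempotent, then $zh=z$ for $z\in L_h$ and $hz=z$ for $z\in R_h$.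
\item[(G3)] If $h,f$ are $\mathcal D$-related idempotents, there are $p\in R_h\cap L_f$ and $q\in L_h\cap R_f$ with $pq=h$, $qp=f$; then $pqp=p$, $qpq=q$.
\item[(G4)] If $z\,\mathcal H\,z^2$, then $H_z$ is a group.
\item[(G5)] The $\mathcal J$-class of $1$ is the group of units.
\end{enumerate}
If $K$ is an ideal of a semigroup $C$, the \emph{Rees quotient} $C/K$ is obtained by collapsing $K$ to a zero.

\section{A word to which only special words apply}\label{sec:word}

We construct a word $W$ with the following property: if one side $s$ of an identity in few letters can be applied somewhere in $W$, then $s$ is special. If all special words are isoterms for a monoid $M$, then no identity of $M$ in few letters can change such a word $W$.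

Let us see this by hand for identities in two letters. Take
\[
W=x_1x_2x_3x_4x_0\cdot x_2x_4x_1x_3x_0\cdot x_3x_1x_4x_2x_0 .
\]
Its $14$ factors of length $2$ are pairwise different, and no two equal letters are adjacent. Let $\varphi$ map the letters $z,w$ to nonempty words, and let $\varphi(s)$ be a factor of $W$, where $s$ is a nonempty word over $\{z,w\}$. If $z$ occurs twice in $s$, then $\varphi(z)$ occurs in $W$ at two places, so it has length $1$. Therefore $s$ has no factor $zz$, and likewise no factor $ww$, so the letters of $s$ alternate. Also $s$ has no factor $zwzw$ or $wzwz$, which would make a word of length at least $2$ occur twice. Up to renaming, $s$ is one of $z$, $zw$, $zwz$. All three words are special. Note that the linear letter $w$ of $zwz$ may have a long image, as for $z\mapsto x_1$ and $w\mapsto x_2x_3x_4x_0x_2x_4$. Consequently, if $z$, $zw$, $zwz$ are isoterms for a monoid $M$, then no two-letter identity of $M$ changes $W$.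

For $k$ letters we also need equal letters of $W$ to be far apart. The letters of the $i$-th block are arranged in steps of length $i$ around the residues modulo a prime.

\begin{lemma}\label{lem:word}
For all $k,R\ge1$ there are $n$ and a word $W=\pi_1\pi_2\cdots\pi_R$, each $\pi_i$ being a product of the $n$ distinct letters $x_0,\dots,x_{n-1}$ in some order, such that: if $s$ has at most $k$ distinct letters, $\varphi$ maps the letters of $s$ to nonempty words, and $\varphi(s)$ is a factor of $W$, then $s$ is special.
\end{lemma}

\begin{proof}
Let $n$ be a prime with $n>(R+1)k$; in particular $n>R+1$. Let the $j$-th letter of $\pi_i$ be $x_{ij\bmod n}$, $j=1,\dots,n$. Since $1\le i\le R<n$, the number $i$ is invertible modulo $n$, so $\pi_i$ contains each letter once. Its last letter is $x_0$ and its first letter is $x_i$. Indices are read modulo $n$.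

(a) \emph{No word of length $2$ occurs twice in $W$.} The factors of length $2$ inside $\pi_i$ are $x_ax_{a+i}$ with $a=ij$, $1\le j\le n-1$. Here $a\ne0$, the index difference $i$ determines the block, and distinct $j$ give distinct $a$. The factor at the border of $\pi_i$ and $\pi_{i+1}$ is $x_0x_{i+1}$. It starts with $x_0$, unlike the inner factors, and distinct $i$ give distinct second letters.

(b) \emph{Two occurrences of the same letter in $W$ are at distance greater than $k$.} Let them lie in $\pi_i$ and $\pi_{i'}$ with $i<i'$. If $i'\ge i+2$, the distance is greater than $n>k$. Let $i'=i+1$. For $x_0$ the distance is $n$. For $x_a$ with $a\ne0$, let the occurrences be at position $n-\alpha$ of $\pi_i$ and position $\beta$ of $\pi_{i+1}$, where $\alpha,\beta\ge1$. The distance is $\alpha+\beta$. From $-i\alpha\equiv a\equiv(i+1)\beta\pmod n$ we get that $n$ divides $i\alpha+(i+1)\beta$. This number is positive and at most $R(\alpha+\beta)$, since $i+1\le R$. So $\alpha+\beta\ge n/R>k$.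

Now let $\varphi(s)$ be a factor of $W$. If a letter $z$ of $s$ is not linear in $s$, then $\varphi(z)$ occurs in $W$ at two different places, so $|\varphi(z)|=1$ by (a). Suppose $s$ is not special. Among all pairs of occurrences of the same letter in $s$ with no linear letter between them, choose one at minimal distance; let the letter be $z$. The letters strictly between are nonlinear, and by minimality they are pairwise distinct and different from $z$. So there are at most $k-1$ of them, and each has an image of length $1$. Hence the letter $\varphi(z)$ occurs twice in $W$ at distance at most $k$, contradicting (b).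
\end{proof}

\section{Local monoids of finite f.b.\ semigroups}\label{sec:local}

We now need an identity that a finite f.b.\ semigroup $T$ satisfies and that does change $W$. It will come from the structure of the \emph{local monoids} $eTe$, $e=e^2\in T$. Sapir's theorem enters here and nowhere else. We work with $eTe$ because the argument needs an identity element: without one it would produce $B_2$ (that is, $B_2^1$ without $1$), about which Theorem~\ref{thm:sapir} says nothing.

\begin{lemma}\label{lem:regular}
Let $T$ be a finite f.b.\ semigroup and $e=e^2\in T$. Every regular $\mathcal J$-class of $N=eTe$ is a subsemigroup.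
\end{lemma}

\begin{proof}
Suppose $J$ is a regular $\mathcal J$-class of $N$ and $a,b\in J$, $ab\notin J$. Write $1$ for the identity $e$ of $N$. The $\mathcal J$-class of $1$ is closed under multiplication by (G5), so $1\notin J$.

\emph{Two idempotents whose product leaves $J$.} By (G2) choose idempotents $h\,\mathcal L\,a$ and $f\,\mathcal R\,b$, and write $h=a'a$, $f=bb'$ with $a',b'\in N$. Then $hf=a'(ab)b'\le_{\mathcal J}ab\le_{\mathcal J}a$, so $hf\in J$ would give $ab\in J$. Hence $hf\notin J$. In particular $h\ne f$.

\emph{Inverse elements.} Since $h,f\in J$ and $\mathcal J=\mathcal D$, we can take $p,q$ as in (G3). Since $q=qh=fq$, we have $q^2=q(hf)q\notin J$. So $q$ is not idempotent; in particular $q\notin\{h,f\}$. Also $p\ne q$, since otherwise $h\,\mathcal R\,p=q\,\mathcal R\,f$ and $hf=f\in J$.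

\emph{The Brandt monoid.} We know that $q^2\notin J$, but $p^2$ may lie in $J$. To make both squares vanish we pass to $N\times N$. Let $P=(p,q)$, $Q=(q,p)$, let $C$ be the submonoid generated by $P,Q$, with identity $(1,1)$, which we again denote by $1$, and let $K$ be the set of elements of $C\setminus\{1\}$ that have a coordinate outside $J$. Every element of $C\setminus\{1\}$ is a nonempty product of $P$'s and $Q$'s, so its coordinates are $\le_{\mathcal J}$ the elements of $J$. A coordinate outside $J$ is therefore strictly below $J$. It stays so under multiplication and, in particular, never becomes $1$. So $K$ is an ideal of $C$. We have $P^2=(p^2,q^2)\in K$ and $Q^2\in K$, while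
\[
PQ=(h,f),\qquad QP=(f,h),\qquad PQP=P,\qquad QPQ=Q .
\]
A word in $P,Q$ that is not alternating has a value in $K$, and a nonempty alternating word has one of the values $P,Q,PQ,QP$. These four have all coordinates in $J$. So $C\setminus K=\{1,P,Q,PQ,QP\}$.

These five elements are distinct: $1$ differs from the others because $1\notin J$; $P\ne Q$ because $p\ne q$; $PQ\ne QP$ because $h\ne f$. Finally, $P=PQ$ or $Q=QP$ would give $q=f$, and $P=QP$ or $Q=PQ$ would give $q=h$. Hence $C/K$ is isomorphic to $B_2^1$, with $P,Q$ corresponding to the two off-diagonal matrix units. So $B_2^1\in\mathrm{var}\,T$. But $\mathrm{var}\,T$ is locally finite and finitely based, contradicting Theorem~\ref{thm:sapir}.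
\end{proof}

\begin{lemma}\label{lem:power}
Let $T$ be a finite f.b.\ semigroup, $e=e^2\in T$, $N=eTe$, $d=|T|!$, $R=|T|+1$, and let $W=\pi_1\cdots\pi_R$ with $c(\pi_i)=\{x_0,\dots,x_{n-1}\}$ for all $i$. Then $\theta(W)^{d+1}=\theta(W)$ for every substitution $\theta$ of elements of $N$ for the letters.
\end{lemma}

The idea is that among so many blocks some prefix value repeats. This produces an idempotent $f$ lying $\mathcal J$-below all values of letters, and by Lemma~\ref{lem:regular} multiplication by these values cannot leave the class $J_f$.

\begin{proof}
Let $p_i=\theta(\pi_1\cdots\pi_i)$ for $1\le i\le R$. As $R>|N|$, we have $p_i=p_j$ for some $i<j$. Put $w=\theta(\pi_{i+1}\cdots\pi_j)$. Then $p_i=p_iw$, hence $p_i=p_if$ with $f=w^d$, an idempotent. Let $J=J_f$, a subsemigroup by Lemma~\ref{lem:regular}. Since each letter occurs in $\pi_{i+1}$, each $a=\theta(x_l)$ satisfies $f\in NaN$.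

\emph{Claim: $Ja\subseteq J$ and $aJ\subseteq J$ for $a=\theta(x_l)$.} Let $z\in J$. By (G2), $z=zf'$ for some idempotent $f'\in J$. Since $a\ge_{\mathcal J}f'$, write $f'=bac$ with $b,c\in N$, and put $g=acf'b$. Then
\[
g^2=acf'(bac)f'b=acf'b=g,\qquad f'=f'^3=(bac)f'(bac)=b\,g\,ac ,
\]
so $g\in J$. As $J$ is a subsemigroup, $f'g\in J$. Now $f'g=f'a\cdot cf'b\le_{\mathcal J}f'a\le_{\mathcal J}f'$, whence $f'a\in J$, and so $za=z(f'a)\in J$. For the other inclusion write $z=f'z$ with an idempotent $f'=bac\in J$, and use $g=cf'ba$: again $g^2=cf'(bac)f'ba=g$ and $f'=(bac)f'(bac)=ba\,g\,c$, so $g\in J$ and $gf'\in J$. From $gf'=cf'b\cdot af'\le_{\mathcal J}af'\le_{\mathcal J}f'$ we get $af'\in J$ and $az=(af')z\in J$.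

The elements $p_i$ and $\theta(\pi_{i+1}\cdots\pi_R)$ are products of elements $\theta(x_l)$. Hence the claim gives $\theta(W)=p_i\,f\,\theta(\pi_{i+1}\cdots\pi_R)\in J$.

Finally let $z\in J$. Then $z^2\in J$, so $z\,\mathcal H\,z^2$ by (G1), and $H_z$ is a group by (G4). The idempotent $z^d$ is its identity, so $z^{d+1}=z$. For $z=\theta(W)$ this is the assertion.
\end{proof}

\section{A finite basis makes some special word a non-isoterm}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $T$ be a finite f.b.\ semigroup and $M$ a monoid in $\mathrm{var}\,T$. Then some special word is not an isoterm for $M$.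
\end{proposition}

Consider first the case where $T$ is itself a monoid and $M=T$. Lemma~\ref{lem:power} with $e=1$ gives $T\models W=W^{d+1}$. Suppose all special words are isoterms for $T$. A derivation of this identity from a finite basis begins with $W=a\varphi(s)b$, and if $W$ comes from Lemma~\ref{lem:word} with $k$ chosen for the basis, then $s$ is special. So $t=s$ and the step changes nothing. Hence the derivation never leaves $W$, a contradiction. For general $T$ the values of letters must first be pushed into a local monoid, which we do by placing $y^d$ around each letter. Afterwards the letters $y$ have to be forgotten, and here it matters that $M$ has an identity element.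

\begin{proof}
Suppose all special words are isoterms for $M$. Let $\Sigma$ be a finite basis of identities of $T$, let $k\ge1$ be such that each identity of $\Sigma$ involves at most $k$ letters, and put $d=|T|!$, $R=|T|+1$. Take $W$ from Lemma~\ref{lem:word}, let $y\notin c(W)$, and put
\[
u=W(y^dx_0y^d,\dots,y^dx_{n-1}y^d),\qquad v=u^{d+1}.
\]
Under any evaluation in $T$, $y^d$ becomes an idempotent $e$ and each $y^dx_jy^d$ an element of $eTe$. So $T\models u=v$ by Lemma~\ref{lem:power}. Hence there is a derivation $u=u_0,u_1,\dots,u_q=v$ with $u_i=a\varphi(s)b$, $u_{i+1}=a\varphi(t)b$ as in the statement of completeness, where $a,b,\varphi,s,t$ depend on $i$. Let $\delta$ delete all $y$'s. Then $\delta(u_0)=W$. We show by induction that $\delta(u_i)=W$ for all $i$.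

Assume $\delta(u_i)=W$. Delete from $s$ and $t$ all letters $z$ for which $\delta\varphi(z)$ is empty, obtaining $\bar s,\bar t$. Since $M$ is a monoid satisfying $s=t$, we have $M\models\bar s=\bar t$. Moreover $\delta\varphi(s)=\delta\varphi(\bar s)$ and $\delta\varphi(t)=\delta\varphi(\bar t)$. The word $\bar s$ has at most $k$ letters, $\delta\varphi$ maps each of them to a nonempty word, and $\delta\varphi(\bar s)$ is a factor of $W$. So $\bar s$ is empty or, by Lemma~\ref{lem:word}, special; in either case it is special. By assumption it is an isoterm for $M$, so $\bar t=\bar s$ and $\delta(u_{i+1})=\delta(u_i)=W$.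

For $i=q$ this says $\delta(v)=W$. But $\delta(v)=W^{d+1}\ne W$, a contradiction.
\end{proof}

\section{Every non-isoterm among special words yields $I_r$}\label{sec:Ir}

Let us first see the mechanism in a small case. Suppose $M\models xy\,t\,xy=yx\,t\,yx$; the left side is a special word. Multiplying by a new letter $A$ and writing $B$ for $t$, we get $A\,xy\,B\,xy=A\,yx\,B\,yx$. We would like to swap $x,y$ in one place, but the identity also disturbs the end of the word. The remedy is to make two opposite swaps, the second of which repairs the end:
\[
A\,xy\,B\,yx\,C\,xy=A\,yx\,B\,yx\,C\,yx=A\,yx\,B\,xy\,C\,xy .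
\]
The first equality uses the identity with $ByxC$ in the role of $B$; the second uses it from right to left, with $AyxB$ in the role of $A$ and $C$ in the role of $B$. So, in front of a final $xy$, a factor $yx$ and a later factor $xy$ may be replaced by $xy$ and $yx$, respectively. Two such moves give
\[
t_1xyx^3t_2x^3yxt_3\,xy=t_1x^2yx^2t_2x^2yx^2t_3\,xy=t_1x^3yxt_2xyx^3t_3\,xy,
\]
which is $I_r$ for $n=2$, with the words $D_r$ replaced by what this identity needs outside the blocks. This explains the shape of $I_r$. In general the outside parts may be arbitrary words in $x$ and $y$, and $D_r$ accommodates all of them once $r$ is large.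

\begin{proposition}\label{prop:Ir}
Let $M$ be a finite monoid for which some special word is not an isoterm. Then there is $r_0$ with $M\models I_r$ for all $r\ge r_0$.
\end{proposition}

\begin{proof}
Let $s$ be special, $M\models s=t$ and $t\ne s$. Let $r\ge|M|$ and $n=r!$, so that $z^n$ is idempotent for all $z\in M$.

\medskip
\emph{Case 1: some letter $z$ has $\mathrm{occ}_z(s)=\varepsilon\le1$ and $\mathrm{occ}_z(t)=a\ne\varepsilon$.} Deleting all other letters gives $M\models z^\varepsilon=z^a$. We show $M\models z=z^{n+1}$.
\begin{itemize}
\item If $\varepsilon=1$, $a=0$, then $M\models z=1$ and $M$ is trivial.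
\item If $\varepsilon=0$, then $a\ge1$ and $M\models z^a=1$. So $M$ is a group, and the idempotent $z^n$ is $1$.
\item If $\varepsilon=1$, $a\ge2$, then iterating $z=z^{1+(a-1)}$ gives $z=z^{1+(a-1)n}=z^{1+n}$.
\end{itemize}
Now both sides of $I_r$ equal $D_rt_1\,xyx\,t_2\,xyx\,t_3D_r$ in $M$.

\medskip
\emph{Case 2: Case 1 does not apply, but the linear letters of $s$ occur in $t$ in a different order.} These letters are linear in $t$. Keeping only two of them whose order is reversed, we get $M\models zz'=z'z$. Both sides of $I_r$ contain each letter equally often, so $M\models I_r$.

\medskip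
\emph{Case 3: neither Case 1 nor Case 2 applies.} Then $c(t)\subseteq c(s)$, and the linear letters $t_1,\dots,t_l$ of $s$ are linear in $t$ and occur there in the same order. Multiply $s=t$ by new letters $t_0$ on the left and $t_{l+1}$ on the right. The two sides become
\[
t_0a_0t_1a_1\cdots t_la_lt_{l+1}\qquad\text{and}\qquad t_0a_0't_1a_1'\cdots t_la_l't_{l+1},
\]
where all $a_i,a_i'$ are words over the nonlinear letters of $s$, every letter occurs at most once in each $a_i$ because $s$ is special, and $a_j\ne a_j'$ for some $j$.

\medskip
\emph{Case 3a (counts differ): for some $j$ and $z$, $\varepsilon=\mathrm{occ}_z(a_j)\ne a=\mathrm{occ}_z(a_j')$.} Here $\varepsilon\in\{0,1\}$. Delete all letters but $t_j,t_{j+1},z$, and rename them $A,B,x$: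
\[
M\models x^pAx^\varepsilon Bx^q=x^{p'}Ax^aBx^{q'} .
\]
The outer powers of $x$ would be harmless if $x$ were invertible; we arrange this by multiplying with an idempotent power. For $x\in M$ put $f=x^n$ and $g=fx$. The powers of $g$ form a group with identity $f=g^0$, and $g^n=f^{n+1}=f$; negative exponents of $g$ refer to this group. Since $fx^i=x^if=g^i$ for $i\ge0$, multiplying by $g^{-p}$ on the left and by $g^{-q}$ on the right gives
\[
fAx^\varepsilon Bf=g^\gamma Ax^aBg^{\gamma'},\qquad\gamma=p'-p,\quad\gamma'=q'-q,
\]
for all $x,A,B\in M$. If $\varepsilon=0$, replace $A$ by $Ax$, which turns $a\ge1$ into $1+a$; if $\varepsilon=1$, then $a\ne1$. So in all cases, for some $b\ge0$ with $b\ne1$,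
\begin{equation}\label{eq:E}
fAxBf=g^\gamma Ax^bBg^{\gamma'}\qquad(x,A,B\in M).
\end{equation}

Let $b=1+\beta$ with $\beta\ge1$. By induction on $i$,
\[
fAxBf=g^{i\gamma}Ax^{1+i\beta}Bg^{i\gamma'} .
\]
For $i=0$ this is trivial. For the induction step write $g^{i\gamma}=g^{i\gamma}f$ and $g^{i\gamma'}=fg^{i\gamma'}$, and apply \eqref{eq:E} with $Ax^{i\beta}$ in the role of $A$. For $i=n$ we get $fAxBf=fAx^{1+n\beta}Bf=fAx^{1+n}Bf$.

Let $b=0$. Then \eqref{eq:E} with $Ax^i$ in the role of $A$ gives $fAx^{i+1}Bf=g^\gamma Ax^iBg^{\gamma'}$. Applying this for $i=n,n-1,\dots,1$ we get $fAx^{n+1}Bf=g^{n\gamma}AxBg^{n\gamma'}=fAxBf$.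

In both cases
\[
M\models x^nAxBx^n=x^nAx^{1+n}Bx^n .
\]
As $x^n$ is a factor of $D_r$, we may replace, on either side of $I_r$, each of the two isolated letters $x$ between $t_1$ and $t_3$ (that is, the two powers of $x$ with exponent $1$) by $x^{1+n}$. Both sides become $D_rt_1x^{n+1}yx^{n+1}t_2x^{n+1}yx^{n+1}t_3D_r$. So $M\models I_r$.

\medskip
\emph{Case 3b (only the order differs): each $a_i'$ is a rearrangement of $a_i$.} As $a_j\ne a_j'$ and the letters of $a_j$ are distinct, there are letters $x,y$ with $x$ before $y$ in $a_j$ and $y$ before $x$ in $a_j'$. Delete all letters but $x,y,t_j,t_{j+1}$, and rename the last two $A,B$: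
\[
M\models w_1A\,xy\,Bw_2=w_1'A\,yx\,Bw_2',\qquad w_1,w_2,w_1',w_2'\in\{x,y\}^* .
\]
As in the small case, use this identity first with $A$ and $ByxC$ in the roles of $A,B$, and then from right to left with $AyxB$ and $C$ in these roles:
\begin{equation}\label{eq:star}
w_1A\,xy\,B\,yx\,Cw_2=w_1'A\,yx\,B\,yx\,Cw_2'=w_1A\,yx\,B\,xy\,Cw_2 .
\end{equation}
This holds in $M$ for all $A,B,C$. Let also $r!\ge|w_1|,|w_2|$. Then $w_1,w_2$ are factors of $D_r$ (or empty), and the rest of each $D_r$ can be put into $A$ and $C$ or multiplied on from outside. So, inside a word $D_r\cdots D_r$, \eqref{eq:star}, read from right to left, allows us to replace at once a factor $yx$ by $xy$ and a later factor $xy$ by $yx$. For $i=0,1,\dots,n-1$ this transforms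
\[
t_1\,x^{1+i}yx^{1+n-i}\,t_2\,x^{1+n-i}yx^{1+i}\,t_3\quad\text{into}\quad t_1\,x^{2+i}yx^{n-i}\,t_2\,x^{n-i}yx^{2+i}\,t_3 .
\]
After $n$ steps the left side of $I_r$ has become the right side.

\medskip
In every case $M\models I_r$ as soon as $r\ge|M|$ and, in Case 3b, $r!\ge|w_1|,|w_2|$. The case distinction and the words $w_1,w_2$ depend only on $s=t$, not on $r$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:necessary}]
Let $S$ be a monoid, $\psi:U\to S$ a surjective homomorphism, $U\le T_1\times\cdots\times T_k$ with $T_i\in\mathrm{FFB}$. The finite semigroup $\psi^{-1}(1)$ contains an idempotent $e=(e_1,\dots,e_k)$. Since $\psi(eue)=\psi(u)$ for $u\in U$, $\psi$ maps $eUe$ onto $S$. Moreover $eUe$ is a subsemigroup of $\prod M_i$, where $M_i=e_iT_ie_i$ is a finite monoid in $\mathrm{var}\,T_i$. By Propositions \ref{prop:key} and \ref{prop:Ir} there are $r_i$ with $M_i\models I_r$ for all $r\ge r_i$. Hence $S\models I_r$ for all $r\ge\max_ir_i$.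
\end{proof}

\section{Unitriangular Boolean matrices}\label{sec:U}

\begin{lemma}\label{lem:subwords}
Let $m\ge1$ and $u,v\in X^*$. Then $U_{m+1}\models u=v$ if and only if $u$ and $v$ have the same subwords of length at most $m$.
\end{lemma}

\begin{proof}
Evaluate the letters in $U_{m+1}$. For $p<q$, the $(p,q)$ entry of the value of $u$ is $1$ if and only if there are $p=i_0<i_1<\dots<i_h=q$ and a subword $b_1\cdots b_h$ of $u$, the $b_j$ being letters, such that the matrix of $b_j$ has entry $1$ at $(i_{j-1},i_j)$ for each $j$; the remaining letters of $u$ contribute diagonal entries, which are all $1$. Here $h\le m$. So, under a given evaluation, the value of $u$ depends only on its subwords of length at most $m$.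

Conversely, let $U_{m+1}\models u=v$, and let $z_1\cdots z_h$ be a word with $1\le h\le m$. Evaluate each letter $z$ as $I+\sum_{i:\,z_i=z}E_{i,i+1}$. Reading a letter keeps the row index or moves it from $i$ to $i+1$, the latter only when the letter is $z_i$. So the $(1,h+1)$ entry of the value of $u$ is $1$ if and only if $z_1\cdots z_h$ is a subword of $u$, and similarly for $v$.
\end{proof}

\begin{proposition}\label{prop:fails}
$U_6$ satisfies no identity $I_r$, $r\ge1$.
\end{proposition}

\begin{proof}
Consider the word $t_1xxyt_2$ of length $5$. The letters $t_1,t_2$ are linear on both sides of $I_r$. Between them stands $xyx^{n+1}$ on the left, which does not have the subword $xxy$, and $x^{n+1}yx$ on the right, which does. So $t_1xxyt_2$ is a subword of the right side only. Apply Lemma~\ref{lem:subwords} with $m=5$.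
\end{proof}

\section{A locally finite finitely based variety containing $U_{m+1}$}\label{sec:variety}

Let $Z_0$ be the empty word, $Z_1=x_1$ and $Z_{i+1}=Z_ix_{i+1}Z_i$. Let $\mathcal V_m$ be the semigroup variety defined by
\begin{gather}
x^{m+1}=x^m,\qquad (xy)^mx=(xy)^m=y(xy)^m,\label{eq:V1}\\
Z_mx_{m+1}Z_m=Z_mx_1x_{m+1}Z_m.\label{eq:V2}
\end{gather}
For $m=1$, the identities \eqref{eq:V1} give $x^2=x$ and $xy=yxy=yx$, and \eqref{eq:V2} is a consequence; so $\mathcal V_1$ is the variety of semilattices. The purpose of the identities in general is this. By \eqref{eq:V1}, the element $w^m$ absorbs every letter of $w$ on both sides. By \eqref{eq:V2}, an $m$-th power of $w_1$ can be inserted into any value of $Z_{m+1}$ at $x_1\mapsto w_1$. And in a suitable infinite set of words over a finite alphabet such values are unavoidable, even with $w_1$ containing all the letters.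

\begin{proposition}\label{prop:member}
$U_{m+1}\in\mathcal V_m$ for every $m\ge1$.
\end{proposition}

\begin{proof}
We use Lemma~\ref{lem:subwords}. The word $x^m$ has as subwords all words of length at most $m$ over $\{x\}$, and $(xy)^m$ all words of length at most $m$ over $\{x,y\}$. So $U_{m+1}$ satisfies \eqref{eq:V1}. For \eqref{eq:V2} we need a property of $Z_i$.

\emph{Claim. Let $i\ge1$. If $\alpha$ is a subword of $Z_i$ with $|\alpha|\le i-1$, then $\alpha x_1$ is a subword of $Z_i$.} We use induction on $i$. For $i=1$, $\alpha$ is empty and $Z_1=x_1$. Let $i\ge2$ and fix an occurrence of $\alpha$ in $Z_i=Z_{i-1}x_iZ_{i-1}$. If $\alpha$ is a subword of $Z_{i-1}$, take $\alpha$ from the first $Z_{i-1}$ and $x_1$ from the second. Otherwise the occurrence uses a position of the prefix $Z_{i-1}x_i$. So $\alpha=\alpha_1\alpha_2$ with $\alpha_1$ a nonempty subword of $Z_{i-1}x_i$, and $\alpha_2$ a subword of the second $Z_{i-1}$ with $|\alpha_2|\le i-2$. By induction $\alpha_2x_1$ is a subword of $Z_{i-1}$, and so $\alpha x_1$ is a subword of $Z_i$.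

Every subword of the left side of \eqref{eq:V2} is a subword of the right side. Conversely, let $w$ with $|w|\le m$ be a subword of the right side that uses the inserted $x_1$: $w=\alpha x_1\beta$, where $\alpha$ is a subword of $Z_m$, $\beta$ is a subword of $x_{m+1}Z_m$ and $|\alpha|\le m-1$. By the claim $\alpha x_1$ is a subword of $Z_m$, so $w$ is a subword of $Z_mx_{m+1}Z_m$.
\end{proof}

\begin{proposition}\label{prop:locfin}
$\mathcal V_m$ is locally finite for every $m\ge1$.
\end{proposition}

\begin{proof}
Suppose $Q\in\mathcal V_m$ is infinite and generated by a finite set $A$. Order $A^+$ by shortlex: shorter words come first, and words of equal length are ordered lexicographically. Represent each element of $Q$ by its least word in $A^+$, and let $\Lambda_0$ be the set of these words. It is infinite. It is closed under nonempty factors, because replacing a factor of a word by a smaller word makes the word smaller.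

\emph{A minimal infinite language.} Call a set of nonempty words over $A$ \emph{factor-closed} if it is closed under nonempty factors. An infinite factor-closed set contains words of every positive length. There are finitely many words of each length, so in a chain of infinite factor-closed sets the intersection again contains words of every positive length. By Zorn's lemma there is a minimal infinite factor-closed set $\Lambda\subseteq\Lambda_0$. For $w\in\Lambda$, the words of $\Lambda$ that do not contain the factor $w$ form a factor-closed proper subset, which is finite by minimality. So there is $\ell(w)\ge1$ such that every word of $\Lambda$ of length at least $\ell(w)$ contains the factor $w$.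

\emph{Values of $Z_{m+1}$ in $\Lambda$.} Let $B$ be the set of letters occurring in $\Lambda$. Any sufficiently long word of $\Lambda$ contains all letters of $B$; let $w_1\in\Lambda$ be such a word. Given $w_i\in\Lambda$, take a word of $\Lambda$ of length $2\ell(w_i)+1$. It contains $w_i$ within its first $\ell(w_i)$ and within its last $\ell(w_i)$ letters. Hence $w_{i+1}:=w_iv_iw_i\in\Lambda$ for some nonempty $v_i$. Finally, $w_{m+1}b\in\Lambda$ for some $b\in B$: take a word of $\Lambda$ of length $\ell(w_{m+1})+1$, which contains $w_{m+1}$ within its first $\ell(w_{m+1})$ letters.

\emph{Computation in $Q$.} Let $f=w_1^m$. If $p$ is a prefix of $w_1$, then $fp=f$ in $Q$: for a nonempty proper prefix by $(xy)^mx=(xy)^m$, for $p=w_1$ by $x^{m+1}=x^m$, and trivially for empty $p$. Dually, $qf=f$ for every suffix $q$ of $w_1$, by $y(xy)^m=(xy)^m$ and $x^{m+1}=x^m$. Let $a\in B$ and write $w_1=paq$. Then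
\[
fa=(fp)a=f(pa)=f,\qquad af=a(qf)=(aq)f=f .
\]
So $f$ absorbs all words over $B$ on both sides. Iterating \eqref{eq:V2}, with $x_1x_{m+1}$ in the role of $x_{m+1}$, gives $Z_mx_{m+1}Z_m=Z_mx_1^jx_{m+1}Z_m$ for all $j\ge1$. Under $x_1\mapsto w_1$, $x_{i+1}\mapsto v_i$, the value of $Z_i$ is $w_i$. With $j=m$ we get, in $Q$,
\[
w_{m+1}=w_mv_mw_m=w_m\,f\,v_mw_m=f .
\]
Hence $w_{m+1}b=fb=f=w_{m+1}$ in $Q$. So $w_{m+1}b\in\Lambda_0$ is not the least word representing its element, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
By Proposition~\ref{prop:fails}, $U_6$ satisfies no $I_r$, so by Theorem~\ref{thm:necessary} it is not in the $HSP_f$-closure of FFB. By Propositions \ref{prop:member} and \ref{prop:locfin}, $U_6$ lies in the locally finite variety $\mathcal V_5$, which is defined by finitely many identities. So $U_6$ is not essentially infinitely based.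
\end{proof}

\section{Stronger versions}\label{sec:more}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] If $S$ is in the $HSP_f$-closure of FFB, then for every idempotent $e\in S$ the monoid $eSe$ satisfies $I_r$ for all sufficiently large $r$.
\item[(2)] If a finite semigroup $T$ has a local monoid $eTe$ that fails $I_r$ for infinitely many $r$, then $T$ is not finitely based and does not lie in the $HSP_f$-closure of FFB. In particular, this conclusion holds for every finite semigroup $T$ with $U_6\in\mathrm{var}\,T$. Consequently the monoids $U_m$, $m\ge6$, are not essentially infinitely based and lie outside the $HSP_f$-closure of FFB, and so does the submonoid of $U_6$ generated by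
\[
I+E_{12},\qquad I+E_{23}+E_{34},\qquad I+E_{45},\qquad I+E_{56}.
\]
\item[(3)] Every finite semigroup $T$ with $U_5\in\mathrm{var}\,T$ is not finitely based. Thus $U_5$, which is not essentially infinitely based, lies in no variety generated by a single finite f.b.\ semigroup.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The monoid $eSe$ is in the closure; apply Theorem~\ref{thm:necessary}.

(2) The first sentence follows from (1), since the closure contains FFB. If $U_6\in\mathrm{var}\,T$ and $T$ is in the closure, then the finite semigroup $U_6\in HSP_f(T)$ is in the closure, contrary to Theorem~\ref{thm:answer}; so $T$ is not in the closure, and in particular is not f.b.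

Let $m\ge6$. Then $U_6$ embeds in $U_m$ as the set of block matrices $\mathrm{diag}(\cdot,I)$, so $U_6\in\mathrm{var}\,U_m$ and $U_m$ is outside the closure. By Propositions \ref{prop:member} and \ref{prop:locfin}, $U_m$ lies in the locally finite f.b.\ variety $\mathcal V_{m-1}$, so it is not essentially infinitely based.

The four displayed matrices are the values of $t_1,x,y,t_2$ used in the proof of Lemma~\ref{lem:subwords} for the word $t_1xxyt_2$, and $t_3$ is evaluated there as $I$. By the proof of Proposition~\ref{prop:fails} these values refute every $I_r$, so Theorem~\ref{thm:necessary} excludes the submonoid that they generate from the closure. This submonoid lies in $\mathcal V_5$, so it is not essentially infinitely based.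

(3) By Proposition~\ref{prop:key} with $M=U_5$ it suffices to show that all special words are isoterms for $U_5$. Let $s$ be special and $U_5\models s=t$. Multiply both sides by new letters $t_0$ on the left and $t_{l+1}$ on the right, where $t_1,\dots,t_l$ are the linear letters of $s$ in order. By Lemma~\ref{lem:subwords} the two sides have the same subwords of length at most $4$. Comparing subwords of length $1$ we see that they have the same letters. No $t_it_i$ is a subword, so each $t_i$ is linear on the right as well, and the subwords $t_it_j$ show that these letters occur in the same order. So the sides are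
\[
t_0a_0t_1\cdots t_la_lt_{l+1}\qquad\text{and}\qquad t_0a_0't_1\cdots t_la_l't_{l+1},
\]
where the $a_i,a_i'$ contain no letters $t_j$. The subwords $t_jzt_{j+1}$ show that $a_j$ and $a_j'$ have the same letters. Since $s$ is special, no $t_jzzt_{j+1}$ is a subword, so each of these letters occurs just once in $a_j$ and in $a_j'$. The subwords $t_jxyt_{j+1}$ show that their order is the same. Hence $a_j=a_j'$ for all $j$, and $s=t$. Finally, $U_5\in\mathcal V_4$ by Proposition~\ref{prop:member}, and $\mathcal V_4$ is f.b.\ and locally finite.
\end{proof}

Part (3) shows that the obstacle mentioned in the introduction is real: for $m\ge4$ the variety $\mathcal V_m$ is not generated by any finite semigroup $T$. Such a $T$ would be finitely based, because $\mathcal V_m$ is, while $U_5$ embeds in $U_{m+1}\in\mathrm{var}\,T$.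

\begin{remark}
We do not determine whether $U_5$ lies in the $HSP_f$-closure of FFB, where several different f.b.\ factors may be used; Theorem~\ref{thm:more} excludes $U_5$ only from varieties generated by one finite f.b.\ semigroup. Theorem~\ref{thm:necessary} cannot exclude $U_5$ from the closure, since $U_5\models I_r$ for all $r\ge3$. To see this, let $v$ be a word of length at most $4$ over $\{x,y,t_1,t_2,t_3\}$ in which exactly $j$ letters $t_i$ occur, without repetition and in increasing order (other words involving some $t_i$ are subwords of neither side). If $j=0$, then $v$ is a subword of $D_r$, as $n=r!\ge4$. Otherwise the parts of $v$ before the first and after the last $t_i$ are subwords of $D_r$, so only the inner parts between consecutive $t_i$'s matter. These exist only if $j\ge2$, and then they have length at most $2$. The words $xyx^{n+1}$ and $x^{n+1}yx$ have the same subwords of length at most $2$, namely all except $yy$, and on both sides of $I_r$ every word of length at most $2$ over $\{x,y\}$ is a subword of the part between $t_1$ and $t_3$. So the two sides have the same subwords of length at most $4$, and Lemma~\ref{lem:subwords} applies.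
\end{remark}

\begin{thebibliography}{9}

\bibitem{sapir}
M. V. Sapir, \emph{Problems of Burnside type and the finite basis property in varieties of semigroups}, Izv. Akad. Nauk SSSR Ser. Mat. 51 (1987); English transl.\ Math. USSR Izv. 30 (1988).

\bibitem{survey}
\emph{Identities Of Semigroups}, \url{https://csseminar.freemath.ch/papers/survey1985.pdf}.

\end{thebibliography}

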